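\title{A sharp Liouville theorem for the H\'enon equation\\ with the $p$-Laplacian}

\begin{abstract}
Let $1<p<N$ and $\alpha\ge0$. We prove that the equation $-\Delta_pu=|x|^\alpha u^q$ has no positive $C^1$ solution in $\mathbb R^N$ when $p-1<q<q_S(p,\alpha)=\frac{(p-1)N+p+p\alpha}{N-p}$, and that it has one when $q\ge q_S(p,\alpha)$. Nonexistence is proved more generally for $\alpha>-p$, for nonnegative solutions in $W^{1,p}_{loc}\cap L^\infty_{loc}$, and for weights $|x|^\alpha k(x/|x|)$ with $k$ measurable and bounded between two positive constants. The Pohozaev flux of a solution through far spheres is bounded below by a positive constant. We bound it above by comparing the solution, on one sphere, with an energy minimizer that lies below the solution and below its reflection in the variable $\ln|x|$.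
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $N\ge1$, $p>1$ and $\alpha\ge0$, and let $\Delta_pu=\operatorname{div}(|\nabla u|^{p-2}\nabla u)$ be the $p$-Laplacian. We study the H\'enon-type equation
\begin{equation}\label{eq:henon}
-\Delta_pu=|x|^\alpha u^q\quad\text{in }\mathbb R^N .
\end{equation}
A \emph{positive $C^1$ solution} of \eqref{eq:henon} is a function $u\in C^1(\mathbb R^N)$ with $u(x)>0$ for every $x$ and
\begin{equation}\label{eq:weak}
\int_{\mathbb R^N}|\nabla u|^{p-2}\nabla u\cdot\nabla\varphi\,dx=\int_{\mathbb R^N}|x|^\alpha u^q\varphi\,dx\qquad\text{for all }\varphi\in C_c^\infty(\mathbb R^N).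
\end{equation}
The question is for which exponents $q>p-1$ no such solution exists.

Scaling singles out a candidate for the threshold. Let $p<N$ and put
\[
a=\frac{N-p}p,\qquad b=\frac{p+\alpha}{q+1-p}.
\]
If $u$ solves \eqref{eq:henon}, so does $u_\lambda(x)=\lambda^bu(\lambda x)$ for every $\lambda>0$, because $b(p-1)+p+\alpha=bq$. Under this scaling both $\int|\nabla u|^p\,dx$ and $\int|x|^\alpha u^{q+1}\,dx$ are multiplied by $\lambda^{p(b-a)}$. The energy is therefore scale invariant exactly when $b=a$, that is, when $q+1=\frac{p(N+\alpha)}{N-p}$, and this defines the critical exponent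
\[
q_S(p,\alpha)=\frac{(p-1)N+p+p\alpha}{N-p}.
\]
Since $b$ decreases in $q$, we have $q<q_S(p,\alpha)$ if and only if $b>a$. We set $q_S(p,\alpha)=+\infty$ if $N\le p$, and $q_S(p)=q_S(p,0)$.

\begin{example}\label{ex:radial}
Let $1<p<N$. For a decreasing radial function $V=V(r)$ one has $-\Delta_pV=r^{1-N}(r^{N-1}|V'|^{p-1})'$ for $r=|x|>0$.

(i) Let $m=\frac{p+\alpha}{p-1}$ and $V=(1+r^m)^{-(N-p)/(p+\alpha)}$. Then
\[
r^{N-1}|V'|^{p-1}=\Big(\frac{N-p}{p-1}\Big)^{p-1}r^{N+\alpha}(1+r^m)^{-(N+\alpha)/m},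
\]
and the derivative of $r^{N+\alpha}(1+r^m)^{-(N+\alpha)/m}$ is $(N+\alpha)r^{N+\alpha-1}(1+r^m)^{-1-(N+\alpha)/m}$. Since $1+\frac{N+\alpha}m=\frac{N-p}{p+\alpha}\,q_S(p,\alpha)$, we get $-\Delta_pV=c_0|x|^\alpha V^{q}$ with $q=q_S(p,\alpha)$ and a constant $c_0>0$. As $r\to0$, both $V'$ and $r^{N-1}|V'|^{p-1}$ tend to $0$, so $c_0^{1/(q+1-p)}V$ is a positive $C^1$ solution of \eqref{eq:henon} at the critical exponent.

(ii) Let $V=r^{-b}$. Then $-\Delta_pV=b^{p-1}\big(N-p-b(p-1)\big)|x|^\alpha V^q$ for $x\neq0$, and the constant is positive exactly when $q>\frac{(p-1)(N+\alpha)}{N-p}=q_S(p,\alpha)-\frac{p+\alpha}{N-p}$. For such $q$ a multiple of $|x|^{-b}$ solves the equation in $\mathbb R^N\setminus\{0\}$.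
\end{example}

By part (i), nonexistence fails at $q=q_S(p,\alpha)$. Below this value, a solution that decays at infinity at the scale-invariant rate $|x|^{-b}$, with the matching rate for its gradient, is excluded by the Pohozaev identity (Remark~\ref{rem:decay}). One therefore guesses that there is no positive solution for any $q$ with $p-1<q<q_S(p,\alpha)$.

The following is known. For $p=2$ and $1<q<q_S(2,\alpha)$, equation \eqref{eq:henon} has no positive solution in $H^1_{loc}(\mathbb R^N)\cap L^\infty_{loc}(\mathbb R^N)$, and in particular no positive $C^1$ solution. For $p>1$ and $q>p-1$ there is no positive $C^1$ solution in each of these cases: (a) $q<q_S(p,\alpha)$ and $u$ is radial; (b) $q\le\frac{(p-1)(N+\alpha)}{N-p}$ (any $q<\infty$ if $N\le p$); (c) $q<q_S(p,\alpha)$ and $N<p+1$; (d) $q<q_S(p)$. The problem posed in \cite{source} is to decide whether, for $1<p<N$, $p\ne2$ and $\alpha\ge0$, nonexistence holds in the whole range $p-1<q<q_S(p,\alpha)$. The answer is yes.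

\begin{theorem}\label{thm:main}
Let $1<p<N$, $\alpha\ge0$ and $p-1<q<q_S(p,\alpha)$. Then \eqref{eq:henon} has no positive $C^1$ solution.
\end{theorem}

The proof uses neither the assumption $p\ne2$ nor the cases (a)--(d). Since $C^1(\mathbb R^N)\subset W^{1,p}_{loc}(\mathbb R^N)\cap L^\infty_{loc}(\mathbb R^N)$, Theorem~\ref{thm:main} is the case $k\equiv1$, $\alpha\ge0$ of the next theorem. We write $S=\mathbb S^{N-1}$, and $A(\xi)=|\xi|^{p-2}\xi$ with $A(0)=0$.

\begin{theorem}\label{thm:general}
Let $1<p<N$, $\alpha>-p$ and $p-1<q<q_S(p,\alpha)=\frac{(p-1)N+p+p\alpha}{N-p}$, and let $k:S\to[k_0,k_1]$ be measurable, $0<k_0\le k_1<\infty$. If $u\in W^{1,p}_{loc}(\mathbb R^N)\cap L^\infty_{loc}(\mathbb R^N)$, $u\ge0$, satisfies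
\begin{equation}\label{eq:general}
\int A(\nabla u)\cdot\nabla\varphi\,dx=\int|x|^\alpha k(x/|x|)\,u^q\varphi\,dx\qquad\text{for all }\varphi\in C_c^\infty(\mathbb R^N\setminus\{0\}),
\end{equation}
then $u=0$ almost everywhere.
\end{theorem}

Since $q_S(p,\alpha)-(p-1)=\frac{p(p+\alpha)}{N-p}$, the condition $\alpha>-p$ says exactly that the range of $q$ is not empty. The equation is required only away from the origin, but the assumptions on $u$ at the origin cannot both be dropped: the function $|x|^{-b}$ of Example~\ref{ex:radial}(ii) is unbounded there, and it is not in $W^{1,p}$ near $0$ when $b>a$. The exponent is optimal.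

\begin{theorem}\label{thm:sharp}
Let $1<p<N$, $\alpha>-p$ and $q>p-1$. A function $u\in W^{1,p}_{loc}(\mathbb R^N)\cap L^\infty_{loc}(\mathbb R^N)$ with $u\ge0$, $u\not\equiv0$, that satisfies \eqref{eq:weak} exists if and only if $q\ge q_S(p,\alpha)$. If $\alpha\ge0$, a positive $C^1$ solution of \eqref{eq:henon} exists if and only if $q\ge q_S(p,\alpha)$.
\end{theorem}

\paragraph{The difficulty.} No decay of $u$ at infinity is assumed, and for $q_S(p)\le q<q_S(p,\alpha)$ decay cannot be obtained by freezing the weight. Near a point $x_0\ne0$ the weight $|x|^\alpha$ is almost constant, and \eqref{eq:henon} resembles $-\Delta_pv=v^q$. For $q\ge q_S(p)$ this equation has a positive solution $v$ in $\mathbb R^N$, by Theorem~\ref{thm:sharp} with $\alpha=0$, and the rescaled solutions $\lambda^{p/(q+1-p)}v(\lambda x)$ are arbitrarily large at the origin. So the frozen equation has no interior bound that is independent of the solution. The proof below uses no pointwise bound on $u$ at infinity.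

\paragraph{The method.} The Pohozaev identity (Section~\ref{sec:pohozaev}) says that a boundary integral $\Phi(t)$ over the sphere $|x|=e^t$, the \emph{flux}, equals $cE(t)$, where $E(t)$ is the potential energy in the ball and $c>0$ in the subcritical range. To bound the flux from above on a far sphere $\Sigma$, we take a thin shell inside $\Sigma$ and construct there a function $w$ that equals $u$ on $\Sigma$, vanishes on the inner boundary, lies below $u$ and below the reflection of $u$ in $\Sigma$, and minimizes an energy. Lying below both functions makes $w$ steeper than $u$ at $\Sigma$, so the flux of $u$ is at most that of $w$. The flux of $w$ is almost constant across the shell, and minimality makes it small far from $\Sigma$. Section~\ref{sec:model} carries this out by hand for an ordinary differential equation. In general the $p$-Laplacian is not invariant under reflection in $\ln|x|$, and the errors are bounded by the energy of $u$ in the thin shell (Proposition~\ref{prop:flux}, proved in Section~\ref{sec:flux}).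 Section~\ref{sec:windows} absorbs these errors by averaging over the position of $\Sigma$. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{Standard facts}\label{sec:facts}

From now on $1<p<N$, so $N\ge2$. We write $r^+=\max(r,0)$, $r^-=\max(-r,0)$, and $|S|$ for the measure of $S$. An expression such as $|\xi|^{p-2}\xi_1^2$ is $0$ at $\xi=0$; it is continuous because it is bounded by $|\xi|^p$.

\paragraph{Convexity.} The field $A$ is the gradient of the strictly convex $C^1$ function $|\xi|^p/p$. Hence, for vectors $X,Y$,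
\begin{align}
&A(X)\cdot(Y-X)\le\tfrac1p\big(|Y|^p-|X|^p\big),\label{eq:convex}\\
&\big(A(X)-A(Y)\big)\cdot(X-Y)>0\quad\text{if }X\ne Y.\label{eq:monotone}
\end{align}
The mean value theorem gives $(|X|+|Y|)^p-|X|^p\le p(|X|+|Y|)^{p-1}|Y|$, so that
\begin{equation}\label{eq:expand}
|X+Y|^p\le|X|^p+p\,2^{p-1}\big(|X|^{p-1}|Y|+|Y|^p\big).
\end{equation}
Young's inequality is used in the form $\rho^{p-1}\sigma\le\varepsilon\rho^p+C_\varepsilon\sigma^p$ for $\rho,\sigma\ge0$, where $C_\varepsilon$ depends only on $\varepsilon$ and $p$, and $C_1=1$ is allowed.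

\paragraph{Sobolev functions.} If $v\in W^{1,p}$, then $v^+\in W^{1,p}$, $\nabla v^+=\mathbf 1_{\{v>0\}}\nabla v$, and $\nabla v=0$ a.e.\ on $\{v=0\}$. So two Sobolev functions have the same gradient a.e.\ on the set where they agree. On a cylinder $D=(\tau_1,\tau_2)\times S$, the closure $W^{1,p}_0(D)$ of $C_c^\infty(D)$ consists of the functions in $W^{1,p}(D)$ with zero trace on $\{\tau_1,\tau_2\}\times S$; the trace of $v^+$ is the positive part of the trace of $v$; a function with zero trace on $\{\tau_1\}\times S$ satisfies $\|v\|_{L^p(D)}\le(\tau_2-\tau_1)\|\nabla v\|_{L^p(D)}$; and the embedding $W^{1,p}(D)\subset L^p(D)$ is compact.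

\paragraph{Regularity.} We use two theorems on bounded weak solutions.
\begin{itemize}
\item[(R1)] (\cite{DiBenedetto,Tolksdorf}) If $v\in W^{1,p}_{loc}(\Omega)\cap L^\infty_{loc}(\Omega)$ and $-\Delta_pv=f$ weakly with $f\in L^\infty_{loc}(\Omega)$, then on each compact subset of $\Omega$ the function $v$ is of class $C^{1,\mu}$ for some $\mu\in(0,1)$.
\item[(R2)] (a special case of \cite[Theorem 1]{Lieberman}) Let $\Omega\subset\mathbb R^N$ be a bounded smooth domain, $\omega\in C^\infty(\overline\Omega)$, $\omega>0$, $f\in L^\infty(\Omega)$. Let $v\in W^{1,p}(\Omega)\cap L^\infty(\Omega)$ satisfy $-\operatorname{div}(\omega|\nabla v|^{p-2}\nabla v)=f$ weakly, with trace in $C^{1,\mu}(\partial\Omega)$. Then $v\in C^1(\overline\Omega)$.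
\end{itemize}
In (R2) the structure conditions of the cited theorem hold with exponent $p-2$: the matrix $\partial_\eta(\omega|\eta|^{p-2}\eta)$ has the eigenvalues $\omega|\eta|^{p-2}$ and $(p-1)\omega|\eta|^{p-2}$, the dependence on $x$ is Lipschitz with constant $C|\eta|^{p-1}$, and the lower-order term is bounded.

\paragraph{Two elementary lemmas.} Cutoff functions of slope $1/d$ produce terms $d^{-p}y^p$. Because $q+1>p$, such a term is dominated by the nonlinearity up to a remainder. Put
\[
K=\frac{p(q+1)}{q+1-p}.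
\]

\begin{lemma}\label{lem:absorb}
For $y\ge0$ and $d,\varepsilon,\Lambda>0$,
\[
d^{-p}y^p\le\varepsilon\Lambda y^{q+1}+(\varepsilon\Lambda)^{-p/(q+1-p)}d^{-K}.
\]
\end{lemma}

\begin{proof}
If $d^{-p}y^p>\varepsilon\Lambda y^{q+1}$, then $y<(d^{-p}/(\varepsilon\Lambda))^{1/(q+1-p)}$. Hence $d^{-p}y^p\le(\varepsilon\Lambda)^{-p/(q+1-p)}d^{-p-p^2/(q+1-p)}$, and $p+\frac{p^2}{q+1-p}=K$.
\end{proof}

\begin{lemma}\label{lem:iterate}
Let $\phi$ be bounded on $[r,r+h]$, and suppose that $\phi(\rho_1)\le\frac12\phi(\rho_2)+B(\rho_2-\rho_1)^{-K}$ whenever $r\le\rho_1<\rho_2\le r+h$, with $B\ge0$. Then $\phi(r)\le C(K)Bh^{-K}$.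
\end{lemma}

\begin{proof}
Let $\lambda\in(0,1)$ satisfy $\lambda^{-K}=\frac32$, and let $r_0=r$, $r_{i+1}=r_i+(1-\lambda)\lambda^ih$, so that $r_i<r+h$. Applying the hypothesis to the pairs $(r_i,r_{i+1})$ gives
\[
\phi(r_0)\le2^{-n}\phi(r_n)+B\big((1-\lambda)h\big)^{-K}\sum_{i=0}^{n-1}\big(\tfrac12\lambda^{-K}\big)^i .
\]
The ratio of the series is $\frac34$. Let $n\to\infty$; then $C(K)=4(1-\lambda)^{-K}$ works.
\end{proof}

\section{The Pohozaev identity on the cylinder}\label{sec:pohozaev}

Let $u$ be as in Theorem~\ref{thm:general} and suppose that $u$ is not zero a.e. The right side of \eqref{eq:general} is locally bounded in $\mathbb R^N\setminus\{0\}$, so $u$ is locally of class $C^{1,\mu}$ there by (R1).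

Dilations become translations in the coordinates $x=e^t\theta$, $(t,\theta)\in\mathbb R\times S$. We write $u(t,\theta)$ for $u(e^t\theta)$. On the cylinder we use the product metric: $\nabla=(\partial_t,\nabla_\theta)$, $|\nabla y|^2=y_t^2+|\nabla_\theta y|^2$, and $\iint$ denotes integration with respect to $dt\,d\theta$. The Euclidean gradient is now written $\nabla_x$. Since $dx=e^{Nt}\,dt\,d\theta$ and $\nabla_xy\cdot\nabla_x\varphi=e^{-2t}\nabla y\cdot\nabla\varphi$, equation \eqref{eq:general} becomes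
\begin{equation}\label{eq:cyl}
\iint e^{(N-p)t}A(\nabla u)\cdot\nabla\varphi=\iint e^{(N+\alpha)t}k\,u^q\varphi .
\end{equation}
This holds for every $\varphi\in W^{1,p}$ with compact support in $\mathbb R\times S$: such a $\varphi$ is a $W^{1,p}$ limit of smooth functions supported in a fixed compact set, on which $A(\nabla u)$ and $ku^q$ are bounded.

Formally, the Pohozaev identity comes from testing \eqref{eq:cyl} with $u_t=x\cdot\nabla_xu$. We do not know that $u_t\in W^{1,p}_{loc}$, so we test with difference quotients. Convexity then gives one inequality for forward quotients and the opposite one for backward quotients.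

\begin{lemma}\label{lem:ut}
Let $I$ be an open interval, $\omega\in C^\infty(I)$, $\omega>0$, $y\in W^{1,p}_{loc}(I\times S)$, $f\in L^\infty_{loc}(I\times S)$, and suppose that $\iint\omega A(\nabla y)\cdot\nabla\varphi=\iint f\varphi$ for all $\varphi\in W^{1,p}$ with compact support in $I\times S$. Then for all $\xi\in C_c^\infty(I)$
\[
\iint\Big(\omega\xi'|\nabla y|^{p-2}y_t^2-\tfrac1p(\omega\xi)'|\nabla y|^p\Big)=\iint\xi f\,y_t .
\]
\end{lemma}

\begin{proof}
Let $\xi\ge0$, and for small $h\ne0$ let $\Delta_hy(t,\theta)=(y(t+h,\theta)-y(t,\theta))/h$. Testing with $\xi\Delta_hy$ gives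
\[
\iint\xi f\Delta_hy=\iint\omega\xi'|\nabla y|^{p-2}y_t\,\Delta_hy+\frac1h\iint\omega\xi\,A(\nabla y(t,\theta))\cdot\big(\nabla y(t+h,\theta)-\nabla y(t,\theta)\big).
\]
Let $h>0$. By \eqref{eq:convex} and a shift of the variable $t$, the last term is at most
\[
\frac1p\iint\frac{(\omega\xi)(t-h)-(\omega\xi)(t)}h\,|\nabla y(t,\theta)|^p .
\]
The quotient converges uniformly to $-(\omega\xi)'$ as $h\to0$. Also $\Delta_hy\to y_t$ in $L^p_{loc}$, while $f$ and $|\nabla y|^{p-2}y_t$ lie in $L^{p/(p-1)}_{loc}$. So the right side of the claimed identity is at most the left side. For $h<0$ the factor $1/h$ reverses the inequality and the limits are the same, which gives equality. A general $\xi$ is the difference of $\xi+M\chi$ and $M\chi$, where $M=\max|\xi|$ and $0\le\chi\in C_c^\infty(I)$ equals $1$ on the support of $\xi$.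
\end{proof}

Define
\[
c=\frac{N+\alpha}{q+1}-a,\qquad\delta=(q+1)c=N+\alpha-a(q+1),\qquad\gamma=\frac{p\,\delta}{q+1-p}.
\]
Since $ap=N-p$, we have $\delta=(q+1-p)(b-a)$ and $\gamma=p(b-a)$. So each of $c,\delta,\gamma$ is positive if and only if $q<q_S(p,\alpha)$. The \emph{flux} of $u$ through the sphere $|x|=e^t$ is
\begin{equation}\label{eq:Phi}
\Phi(t)=\int_S\Big[e^{(N-p)t}\Big(|\nabla u|^{p-2}(u_t^2+a\,u\,u_t)-\tfrac1p|\nabla u|^p\Big)+e^{(N+\alpha)t}\frac{k\,u^{q+1}}{q+1}\Big]d\theta .
\end{equation}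
The term $a\,u\,u_t$ is there to cancel the volume integral of $|\nabla u|^p$ that Lemma~\ref{lem:ut} produces. The next lemma needs no upper bound on $q$; it is used again in Section~\ref{sec:sharp}.

\begin{lemma}\label{lem:Phiprime}
Let $I$ be an open interval, $q>0$, and let $u\in C^1(I\times S)$, $u\ge0$, satisfy \eqref{eq:cyl} for all $\varphi\in W^{1,p}$ with compact support in $I\times S$. Then $\Phi\in C^1(I)$ and $\Phi'(t)=c\int_Se^{(N+\alpha)t}k\,u^{q+1}\,d\theta$.
\end{lemma}

\begin{proof}
Let $\omega=e^{(N-p)t}$, $P=e^{(N+\alpha)t}ku^{q+1}$ and $\xi\in C_c^\infty(I)$. Apply Lemma~\ref{lem:ut} with $f=e^{(N+\alpha)t}ku^q$. Since $k$ does not depend on $t$, integration by parts in $t$ gives $\iint\xi fu_t=-\frac1{q+1}\iint(\xi'+(N+\alpha)\xi)P$. Since $\omega'=pa\,\omega$, the lemma reads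
\[
\iint\xi'\Big[\omega\Big(|\nabla u|^{p-2}u_t^2-\tfrac1p|\nabla u|^p\Big)+\frac P{q+1}\Big]=a\iint\omega\xi|\nabla u|^p-\frac{N+\alpha}{q+1}\iint\xi P .
\]
Testing \eqref{eq:cyl} with $\xi u$ gives $\iint\omega\xi|\nabla u|^p=\iint\xi P-\iint\omega\xi'|\nabla u|^{p-2}u_tu$. Insert this and move the term with $\xi'$ to the left: $\int\xi'\Phi\,dt=-c\iint\xi P$. Both $\Phi$ and $t\mapsto\int_SP\,d\theta$ are continuous, and a continuous function whose distributional derivative is continuous is $C^1$.
\end{proof}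

The potential energy in the ball of radius $e^t$ is
\[
E(t)=\int_{|x|<e^t}|x|^\alpha k\,u^{q+1}\,dx .
\]
It is finite because $\alpha>-N$ and $u\in L^\infty_{loc}(\mathbb R^N)$. It is nondecreasing, tends to $0$ as $t\to-\infty$, and has the continuous derivative $E'(t)=\int_Se^{(N+\alpha)t}ku^{q+1}\,d\theta$.

\begin{lemma}[Pohozaev identity]\label{lem:pohozaev}
For $u$ as in Theorem~\ref{thm:general}, $\Phi(t)=cE(t)$ for all $t\in\mathbb R$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Phiprime}, $\Phi-cE$ is a constant $C_0$, so $\Phi(t)\to C_0$ as $t\to-\infty$. Returning to the variable $x$,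
\[
\int_{-\infty}^0|\Phi|\,dt\le C\int_{|x|<1}\Big(|\nabla_xu|^p+|\nabla_xu|^{p-1}\frac u{|x|}+|x|^\alpha u^{q+1}\Big)dx .
\]
The right side is finite. Indeed $\nabla_xu\in L^p$ and $u$ is bounded in the unit ball, $|x|^{-p}$ is integrable there because $p<N$, which controls the middle term by Young's inequality, and $\alpha>-N$. An integrable function on $(-\infty,0)$ with a limit at $-\infty$ has limit $0$, so $C_0=0$.
\end{proof}

This is the only place where the behavior of $u$ at the origin is used. Since $u\not\equiv0$ and $k\ge k_0$, we can fix $t_*$ with $E(t_*)>0$. Because $c>0$, the flux is at least $cE(t_*)>0$ on $[t_*,\infty)$.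

\begin{remark}\label{rem:decay}
If $u\le C|x|^{-b}$ and $|\nabla_xu|\le C|x|^{-b-1}$ for $|x|\ge1$, every term in \eqref{eq:Phi} is bounded by $Ce^{-\gamma t}$, since $N-p-pb=N+\alpha-b(q+1)=-\gamma$. Then $\Phi(t)\to0$, which is a contradiction. The rest of the proof recovers the factor $e^{-\gamma t}$ without these bounds.
\end{remark}

\section{Far spheres and a one-dimensional model}\label{sec:model}

Fix $T\in\mathbb R$ and look at $u$ near the sphere $t=T$. We normalize so that the flux keeps its form: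
\[
U(\tau,\theta)=e^{aT}u(T+\tau,\theta),\qquad\Lambda=e^{\delta T}.
\]
Now $\nabla=(\partial_\tau,\nabla_\theta)$. Substituting $u=e^{-aT}U$ in \eqref{eq:cyl} produces the factor $e^{(N-p)T-a(p-1)T}=e^{aT}$ on the left and $e^{(N+\alpha-aq)T}=e^{aT}\Lambda$ on the right. Hence $\iint e^{(N-p)\tau}A(\nabla U)\cdot\nabla\varphi=\iint\Lambda ke^{(N+\alpha)\tau}U^q\varphi$. With $\varphi=e^{-(N-p)\tau}\psi$ this becomes
\begin{equation}\label{eq:U}
\iint A(\nabla U)\cdot\nabla\psi=\iint\Big[(N-p)|\nabla U|^{p-2}U_\tau+\Lambda k\,e^{(p+\alpha)\tau}U^q\Big]\psi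
\end{equation}
for all $\psi\in W^{1,p}$ with compact support in $\mathbb R\times S$, and \eqref{eq:Phi} becomes
\begin{equation}\label{eq:PhiU}
\Phi(T)=\int_S\Big[|\nabla U|^{p-2}(U_\tau^2+a\,UU_\tau)-\tfrac1p|\nabla U|^p+\frac{\Lambda k\,U^{q+1}}{q+1}\Big]_{\tau=0}d\theta .
\end{equation}
All that remains of $T$ is the coefficient $\Lambda$, which tends to infinity with $T$ because $\delta>0$. We want to show that a nonnegative solution of an equation with a large coefficient $\Lambda$ has small flux.

The left side of \eqref{eq:U} is invariant under the reflection $\tau\mapsto-\tau$. On the right, the drift term $(N-p)|\nabla U|^{p-2}U_\tau$ changes sign, and the weight $e^{(p+\alpha)\tau}$ is not even. To see the idea, drop the drift, freeze the weight, and take $p=2$, $k\equiv1$ and $U$ independent of $\theta$. What is left is $-y''=\Lambda y^q$ with $q>1$, and the flux, without the term $a\,UU_\tau$, is the conserved quantity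
\[
H_y=\tfrac12y'^2+\frac\Lambda{q+1}y^{q+1}.
\]
The next bound could be obtained by integrating the equation. We prove it by the four moves of the general argument. For $p=2$ we have $K=\frac{2(q+1)}{q-1}$.

\begin{proposition}\label{prop:model}
Let $q>1$, $\Lambda>0$, $s>0$, and let $y\in C^2([-s,s])$, $y\ge0$, solve $-y''=\Lambda y^q$. Then $H_y\le C(q)\,\Lambda^{-2/(q-1)}s^{-2(q+1)/(q-1)}$.
\end{proposition}

\begin{proof}
\emph{The comparison function.} On $[-s,0]$ let $y_1(\tau)=y(\tau)$, $y_2(\tau)=y(-\tau)$ and $z=\min(y_1,y_2)$. Both $y_i$ solve the equation. Among $\varphi\in W^{1,2}(-s,0)$ with $\varphi(-s)=0$ and $\varphi(0)=y(0)$, minimize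
\[
J(\varphi)=\int_{-s}^0\Big(\tfrac12\varphi'^2-\Lambda\int_0^{\varphi(\tau)}\min(\rho^+,z(\tau))^q\,d\rho\Big)d\tau .
\]
The inner integral is at most $(\max z)^q|\varphi|$ in absolute value and $|\varphi|\le s^{1/2}\|\varphi'\|_{L^2}$, so a minimizing sequence is bounded in $W^{1,2}$; a subsequence converges weakly in $W^{1,2}$ and uniformly, and the limit $w$ is a minimizer. It satisfies $-w''=\Lambda\min(w^+,z)^q$, whose right side is continuous, so $w\in C^2([-s,0])$. The function $w$ is concave with nonnegative end values, so $w\ge0$. The function $w-y_i$ is convex, because $(w-y_i)''=\Lambda(y_i^q-\min(w^+,z)^q)\ge0$, with nonpositive end values, so $w\le y_i$. Thus $0\le w\le z$ and $-w''=\Lambda w^q$. Moreover $w$ minimizes $J_0(\varphi)=\int_{-s}^0(\frac12\varphi'^2-\frac\Lambda{q+1}\varphi^{q+1})$ among competitors with $0\le\varphi\le z$, since $J=J_0$ for these.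

\emph{Slopes.} For $0<r\le s$ we have $w(0)-w(-r)\ge y(0)-y(\pm r)$. Dividing by $r$ and letting $r\to0$ gives $w'(0)\ge|y'(0)|$. Since $w(0)=y(0)$, this yields $H_y\le H_w$.

\emph{Transport.} $H_w$ is constant, so it may be evaluated at any point of $[-s,0]$. By concavity $w'\ge w'(0)\ge0$, so $w\le w(0)$. At a point where $w'=w(0)/s$,
\begin{equation}\label{eq:modelH}
H_w\le\frac{w(0)^2}{2s^2}+\frac\Lambda{q+1}w(0)^{q+1}.
\end{equation}

\emph{Minimality.} Let $\vartheta=0$ on $[-s,-\frac s2]$, $\vartheta(0)=1$, and $\vartheta$ linear on $[-\frac s2,0]$. Then $\vartheta w$ is a competitor with $0\le\vartheta w\le z$. We have $((\vartheta w)')^2=\vartheta'^2w^2+w'(\vartheta^2w)'$, and $\int w'((1-\vartheta^2)w)'=\Lambda\int(1-\vartheta^2)w^{q+1}$ because $(1-\vartheta^2)w$ vanishes at both ends. Therefore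
\[
0\le J_0(\vartheta w)-J_0(w)=\tfrac12\int\vartheta'^2w^2-\Lambda\int m(\vartheta)\,w^{q+1},\qquad m(\vartheta)=\int_\vartheta^1(\rho-\rho^q)\,d\rho\ge0 .
\]
The first integral is at most $\frac12\cdot\frac4{s^2}\cdot\frac s2\,w(0)^2=w(0)^2/s$. By concavity $w(\tau)\ge\frac{\tau+s}sw(0)$, so $\int m(\vartheta)w^{q+1}\ge m(0)\frac{2^{-q-2}}{q+2}\,s\,w(0)^{q+1}$, and $m(0)>0$ because $q>1$. Hence $w(0)^{q-1}\le C(q)\Lambda^{-1}s^{-2}$, and both terms in \eqref{eq:modelH} are at most $C(q)\Lambda^{-2/(q-1)}s^{-2(q+1)/(q-1)}$.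
\end{proof}

Three points of this proof deserve comment. First, the reflection is needed because the flux is even in the slope: the comparison $w\le y$ alone gives $w'(0)\ge y'(0)$, which says nothing when $y'(0)$ is large and negative. Second, minimality gives smallness because a solution is a maximum of the energy along its own ray. If $v\ge0$ solves $-v''=\Lambda v^q$ with zero boundary values, then $J_0(\vartheta v)-J_0(v)=-\Lambda m(\vartheta)\int v^{q+1}$ for constant $\vartheta\in[0,1]$, so $v$ can have less energy than its multiples only if $v=0$; the last step above is this computation with a variable $\vartheta$. Third, the sign condition is essential: $-y''=\Lambda|y|^{q-1}y$ has periodic solutions on $\mathbb R$ with any value of $\frac12y'^2+\frac\Lambda{q+1}|y|^{q+1}$.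

In the general case two things change. The drift, the variable weight and the term $a\,UU_\tau$ cause errors, each bounded by the energy of $U$ in the shell $|\tau|\le s$. And concavity is lost: the values of $w$ on the sphere $\tau=0$ are those of $U$ and cannot be bounded, so minimality controls $w$ only in the part of the shell far from that sphere. This is enough, because the flux can be transported there.

\section{The flux estimate implies Theorem~\ref{thm:general}}\label{sec:windows}

In this section and the next, $C,C_1,C_2,\dots$ denote positive constants that depend only on $N,p,q,\alpha,k_0,k_1$; the value of $C$ may change from line to line. For $s>0$ define the energy density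
\[
g_s(t)=\int_S\Big[e^{(N+\alpha)t}u^{q+1}+e^{(N-p)t}\big(|\nabla u|^p+s^{-p}u^p\big)\Big]d\theta .
\]

\begin{proposition}[Flux estimate]\label{prop:flux}
For every $T\in\mathbb R$ and $0<s\le1$,
\begin{equation}\label{eq:flux}
\Phi(T)\le C\Big\{e^{-\gamma T}s^{-K}+\int_{T-s}^{T+s}g_s(t)\,dt+s\,g_s(T)\Big\}.
\end{equation}
\end{proposition}

The first term is $\Lambda^{-p/(q+1-p)}s^{-K}$, the bound of Proposition~\ref{prop:model}; the other two are the errors. We postpone the proof to Section~\ref{sec:flux}.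

For a single $T$ the errors may be as large as $\Phi(T)$. If we average over $T$ in an interval of length $\ell$ much larger than $s$, they become $s/\ell$ times the energy in a window of length comparable to $\ell$. To absorb them into $\Phi=cE$ we need this energy to be at most a constant times $E$, that is, we need windows across which $E$ at most doubles. Since $E$ may grow arbitrarily fast, such windows may be short, and a short window costs the factor $s^{-K}$. The length
\[
\ell(t)=\min\{1,E(t)^{-1/K}\},\qquad t\ge t_*,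
\]
is short enough for good windows to exist and long enough for the cost $\ell^{-K}\le1+E$ to be affordable.

\begin{lemma}\label{lem:window}
For each $t_1\ge t_*$ there is $t_0\ge t_1$ with $E(t_0+3\ell(t_0))\le2E(t_0)$.
\end{lemma}

\begin{proof}
Otherwise define $t_{j+1}=t_j+3\ell(t_j)$ for $j\ge1$. Then $E(t_{j+1})>2E(t_j)$, so $E(t_j)\ge2^{j-1}E(t_1)$ and $t_{j+1}-t_j\le3(2^{j-1}E(t_1))^{-1/K}$, which is summable. Thus $t_j$ converges to a finite limit while $E(t_j)\to\infty$. This is impossible, since $E$ is finite and nondecreasing.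
\end{proof}

\begin{lemma}\label{lem:windowenergy}
Let $t_0$ be as in Lemma~\ref{lem:window}, $\ell=\ell(t_0)$, $0<s\le\ell/2$, $L=e^{-\gamma t_0}s^{-K}$ and $W=[t_0+\frac\ell2,t_0+\frac{5\ell}2]$. Then $\int_Wg_s\,dt\le C(E(t_0)+L)$.
\end{lemma}

\begin{proof}
Let $Q=(t_0,t_0+3\ell)\times S$. By the choice of $t_0$,
\[
k_0\iint_Qe^{(N+\alpha)t}u^{q+1}\le\iint_Qe^{(N+\alpha)t}ku^{q+1}=E(t_0+3\ell)-E(t_0)\le E(t_0).
\]
Apply Lemma~\ref{lem:absorb} at each point with $y=e^{at}u$, $\Lambda=e^{\delta t}$, $d=s$, $\varepsilon=1$. Since $ap=N-p$ and $\delta+a(q+1)=N+\alpha$, it gives $e^{(N-p)t}s^{-p}u^p\le e^{(N+\alpha)t}u^{q+1}+e^{-\gamma t}s^{-K}$. On $Q$ we have $e^{-\gamma t}\le e^{-\gamma t_0}$, and $Q$ has measure at most $3|S|$. So $\iint_Qe^{(N-p)t}s^{-p}u^p\le k_0^{-1}E(t_0)+3|S|L$.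

For the gradient, let $\eta=\eta(t)$ be continuous and piecewise linear, $\eta=1$ on $W$, $\eta=0$ outside $(t_0,t_0+3\ell)$, $|\eta'|\le2/\ell\le1/s$. Testing \eqref{eq:cyl} with $\eta^pu$ gives
\[
\iint e^{(N-p)t}\eta^p|\nabla u|^p\le E(t_0)+p\iint_Qe^{(N-p)t}(\eta|\nabla u|)^{p-1}s^{-1}u .
\]
By Young's inequality $p(\eta|\nabla u|)^{p-1}s^{-1}u\le\frac12\eta^p|\nabla u|^p+Cs^{-p}u^p$. The first term is absorbed on the left and the second was bounded above.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:general}]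
Let $t_0,\ell,W,L$ be as in Lemma~\ref{lem:windowenergy}, with $s=\nu\ell$ and $\nu\in(0,\frac12]$ to be chosen. For $T\in[t_0+\ell,t_0+2\ell]$ we have $[T-s,T+s]\subset W$, $e^{-\gamma T}s^{-K}\le L$, and $\Phi(T)=cE(T)\ge cE(t_0)$ by Lemma~\ref{lem:pohozaev} and $c>0$. Average \eqref{eq:flux} over these $T$. A given $t\in W$ lies in $[T-s,T+s]$ for a set of $T$ of measure at most $2s$, so by Fubini's theorem
\[
\frac1\ell\int_{t_0+\ell}^{t_0+2\ell}\Big(\int_{T-s}^{T+s}g_s\,dt+s\,g_s(T)\Big)dT\le\frac{3s}\ell\int_Wg_s\,dt=3\nu\int_Wg_s\,dt .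
\]
With Lemma~\ref{lem:windowenergy},
\[
cE(t_0)\le CL+C\nu\,(E(t_0)+L)\le C_1\nu E(t_0)+C_2L ,
\]
where $C_1,C_2$ do not depend on $t_0$ or $\nu$. Choose $\nu=\min\{\frac12,\frac c{2C_1}\}$. Then
\[
E(t_0)\le\frac{2C_2}c\,e^{-\gamma t_0}\nu^{-K}\ell^{-K}\le C_3\,e^{-\gamma t_0}\big(1+E(t_0)\big).
\]
Dividing by $E(t_0)\ge E(t_*)>0$ gives $1\le C_3e^{-\gamma t_0}(1+E(t_*)^{-1})$. By Lemma~\ref{lem:window}, $t_0$ can be taken arbitrarily large, and $\gamma>0$. This contradiction proves Theorem~\ref{thm:general}, and Theorem~\ref{thm:main} with it.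
\end{proof}

\section{Proof of the flux estimate}\label{sec:flux}

Fix $T\in\mathbb R$ and $s\in(0,1]$, and let $U$ and $\Lambda$ be as in Section~\ref{sec:model}. Put
\[
G=\Lambda U^{q+1}+|\nabla U|^p+s^{-p}U^p,\qquad M=\Lambda^{-p/(q+1-p)}=e^{-\gamma T}.
\]
In terms of $U$, $g_s(T+\tau)=\int_S[\Lambda e^{(N+\alpha)\tau}U^{q+1}+e^{(N-p)\tau}(|\nabla U|^p+s^{-p}U^p)]\,d\theta$. Since $N+\alpha>N-p>0$, this is at least $e^{-(N+\alpha)}\int_SG(\tau,\theta)\,d\theta$ for $|\tau|\le1$. So it suffices to prove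
\begin{equation}\label{eq:goal}
\Phi(T)\le C\Big\{Ms^{-K}+\int_{-s}^s\!\int_SG\,d\theta\,d\tau+s\int_SG(0,\theta)\,d\theta\Big\}.
\end{equation}
Let $D=(-s,0)\times S$. Integrals without a domain are over $D$. The assumption $q<q_S(p,\alpha)$ plays no role in this section.

\subsection{Two supersolutions}

On $\overline D$ let
\[
u_1(\tau,\theta)=U(\tau,\theta),\qquad u_2(\tau,\theta)=U(-\tau,\theta),\qquad z=\min(u_1,u_2).
\]
Then $u_1,u_2\in C^1(\overline D)$, the function $z\ge0$ is Lipschitz, and $z=U$ on $\{\tau=0\}$. The comparison function should solve an equation whose coefficient does not depend on $\tau$, so that its flux can be transported, and for which $u_1$ and $u_2$ are both supersolutions. We therefore freeze the weight at its smallest value on $[-s,s]$, which is the value at $-s$ because $p+\alpha>0$: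
\[
\kappa(\theta)=\Lambda k(\theta)e^{-(p+\alpha)s},\qquad k_*\Lambda\le\kappa\le k_1\Lambda,\qquad k_*=k_0e^{-(p+\alpha)} .
\]
The drift has no sign, and we bound it from below. With $h_i=(N-p)|\nabla u_i|^{p-1}\in L^\infty(D)$,
\begin{equation}\label{eq:super}
\iint A(\nabla u_i)\cdot\nabla\psi\ge\iint(\kappa u_i^q-h_i)\psi\qquad\text{for }0\le\psi\in W^{1,p}_0(D),\ i=1,2 .
\end{equation}
For $i=1$, extend $\psi$ by zero and use \eqref{eq:U}. For $i=2$, use \eqref{eq:U} with $\tilde\psi(\tau,\theta)=\psi(-\tau,\theta)$, which is supported in $[0,s]\times S$. The reflection changes the sign of the $\tau$-components of both gradients, so it maps $A(\nabla U)\cdot\nabla\tilde\psi$ to $A(\nabla u_2)\cdot\nabla\psi$, and it maps $(\kappa U^q-(N-p)|\nabla U|^{p-1})\tilde\psi$ to $(\kappa u_2^q-h_2)\psi$.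

\subsection{The comparison function}

In the model, the minimizer of the truncated energy stayed below $y_1$ and $y_2$ by itself. Here $u_i$ is a supersolution only up to the term $-h_i$. We add to the energy a penalty $h_i(\varphi-u_i)^+$, whose derivative $h_i$ is switched on exactly where $\varphi$ exceeds $u_i$. The penalty leaves a term $\beta$ in the equation of the minimizer $w$. This term lives on the sets where $w$ touches $u_i$, and there $\nabla u_i=\nabla w$, so $\beta$ is bounded in terms of $w$ alone. Section~\ref{sub:far} depends on this.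

Let $\zeta(\tau)=(\tau+s)/s$, $\mathcal K=\zeta z+W^{1,p}_0(D)$, and, for $\varphi\ge0$,
\[
J_0(\varphi)=\iint\Big(\tfrac1p|\nabla\varphi|^p-\frac\kappa{q+1}\varphi^{q+1}\Big).
\]
The elements of $\mathcal K$ have trace $0$ on $\{\tau=-s\}$ and trace $U(0,\cdot)$ on $\{\tau=0\}$.

\begin{lemma}\label{lem:w}
There are $w\in\mathcal K\cap C^1(\overline D)$ and $\beta\in L^\infty(D)$ such that
\begin{itemize}
\item[(i)] $0\le w\le z$ in $\overline D$;
\item[(ii)] $0\le\beta\le2(N-p)|\nabla w|^{p-1}$ a.e., and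
\begin{equation}\label{eq:w}
\iint A(\nabla w)\cdot\nabla\psi=\iint(\kappa w^q-\beta)\psi\qquad\text{for all }\psi\in W^{1,p}_0(D);
\end{equation}
\item[(iii)] $J_0(w)\le J_0(\varphi)$ for all $\varphi\in\mathcal K$ with $0\le\varphi\le z$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Existence of a minimizer.} For $\varphi\in\mathcal K$ let
\[
J(\varphi)=\iint\Big(\tfrac1p|\nabla\varphi|^p-\Gamma(\cdot,\varphi)+\sum_{i=1}^2h_i(\varphi-u_i)^+\Big),\qquad\Gamma(\cdot,\varphi)=\int_0^\varphi\kappa\min(\rho^+,z)^q\,d\rho .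
\]
At each point of $D$, $\Gamma$ is a $C^1$ function of $\varphi$ with derivative bounded by $B=\|\kappa z^q\|_{L^\infty}$. So $J(\varphi)\ge\frac1p\|\nabla\varphi\|_{L^p}^p-B\|\varphi\|_{L^1}$, and $\|\varphi\|_{L^p}\le s\|\nabla\varphi\|_{L^p}$. As $p>1$, a minimizing sequence is bounded in $W^{1,p}(D)$, and a subsequence converges weakly in $W^{1,p}(D)$ and strongly in $L^p(D)$ to some $w$. The closed affine subspace $\mathcal K$ is weakly closed, the gradient term is weakly lower semicontinuous by convexity, and the other terms are Lipschitz for the $L^1$ norm. So $w$ minimizes $J$ on $\mathcal K$.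

\emph{First variation.} Let $\psi\in W^{1,p}_0(D)$ and $0<\varepsilon\le1$. Then $(J(w+\varepsilon\psi)-J(w))/\varepsilon\ge0$. The difference quotients of the integrand are dominated by $(|\nabla w|+|\nabla\psi|)^{p-1}|\nabla\psi|+(B+h_1+h_2)|\psi|$, and the right derivative of $\varepsilon\mapsto(r+\varepsilon\psi)^+$ at $0$ is $\psi$, $\psi^+$ or $0$ according as $r>0$, $r=0$ or $r<0$. Letting $\varepsilon\to0$,
\begin{equation}\label{eq:variation}
\iint\Big(A(\nabla w)\cdot\nabla\psi-\kappa\min(w^+,z)^q\psi+\sum_{i=1}^2h_i\big(\psi\mathbf 1_{\{w>u_i\}}+\psi^+\mathbf 1_{\{w=u_i\}}\big)\Big)\ge0 .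
\end{equation}

\emph{Lower bound.} Take $\psi=w^-$, which has zero trace because the trace of $w$ is nonnegative. Where $\psi>0$ we have $w<0\le u_i$, so the terms with $\kappa$ and $h_i$ vanish, and \eqref{eq:variation} reads $-\iint|\nabla w^-|^p\ge0$. Hence $w^-=0$.

\emph{Upper bound.} Let $\chi=(w-u_1)^+$, which has zero trace because $\zeta z\le u_1$, and take $\psi=-\chi$. Then $\psi^+=0$, and $w>u_1$ where $\chi>0$. So \eqref{eq:variation}, the bounds $\min(w^+,z)\le u_1$, $h_2\ge0$, and \eqref{eq:super} give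
\[
\iint A(\nabla w)\cdot\nabla\chi\le\iint\big(\kappa u_1^q-h_1\big)\chi\le\iint A(\nabla u_1)\cdot\nabla\chi .
\]
Thus $\iint_{\{w>u_1\}}(A(\nabla w)-A(\nabla u_1))\cdot(\nabla w-\nabla u_1)\le0$. By \eqref{eq:monotone}, $\nabla\chi=0$ a.e., so $\chi=0$. Exchanging the indices gives $w\le u_2$, and (i) holds a.e.

\emph{Equation.} Let $\mathcal L(\psi)=\iint(\kappa w^q\psi-A(\nabla w)\cdot\nabla\psi)$ and $h=h_1\mathbf 1_{\{w=u_1\}}+h_2\mathbf 1_{\{w=u_2\}}$. Since $0\le w\le z$, inequality \eqref{eq:variation} applied to $\psi$ and to $-\psi$ gives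
\[
-\iint h\psi^-\le\mathcal L(\psi)\le\iint h\psi^+ .
\]
So $|\mathcal L(\psi)|\le\|h\|_{L^\infty}\|\psi\|_{L^1}$, and since $W^{1,p}_0(D)$ is dense in $L^1(D)$, there is $\beta\in L^\infty(D)$ with $\mathcal L(\psi)=\iint\beta\psi$. Taking $\psi\ge0$ shows $0\le\beta\le h$ a.e. On $\{w=u_i\}$ we have $\nabla w=\nabla u_i$ a.e., so $h\le2(N-p)|\nabla w|^{p-1}$ a.e. This is (ii).

\emph{Minimality.} If $\varphi\in\mathcal K$ and $0\le\varphi\le z$, the penalties vanish and $\Gamma(\cdot,\varphi)=\frac\kappa{q+1}\varphi^{q+1}$, so $J(\varphi)=J_0(\varphi)$. This applies to $w$ itself, and (iii) follows.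

\emph{Regularity.} In the variable $x=e^\tau\theta$, equation \eqref{eq:w} is the weak form of
\[
-\operatorname{div}_x\big(|x|^{p-N}|\nabla_xw|^{p-2}\nabla_xw\big)=|x|^{-N}(\kappa w^q-\beta)\qquad\text{in }e^{-s}<|x|<1 .
\]
The right side and $w$ are bounded. The boundary values are $U(0,\cdot)\in C^{1,\mu}(S)$ on the outer sphere and $0$ on the inner one. By (R2), $w\in C^1(\overline D)$. In particular (i) and the boundary values hold at every point.
\end{proof}

\subsection{Comparison of slopes}

The flux of $w$ is the continuous function on $[-s,0]$ given by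
\[
F(\tau)=\int_S\Big[|\nabla w|^{p-2}w_\tau^2-\tfrac1p|\nabla w|^p+\frac\kappa{q+1}w^{q+1}\Big](\tau,\theta)\,d\theta .
\]
On $\{\tau=0\}$ we have $w=U$, so $\nabla_\theta w=\nabla_\theta U$. For $0<r\le s$, Lemma~\ref{lem:w}(i) gives $w(0,\theta)-w(-r,\theta)\ge U(0,\theta)-U(\pm r,\theta)$. Dividing by $r$ and letting $r\to0$, we get $w_\tau\ge|U_\tau|$ at $\tau=0$; this is where regularity up to the boundary is needed. For fixed $\sigma\ge0$ the function
\[
\Psi(\rho)=(\rho^2+\sigma^2)^{\frac{p-2}2}\rho^2-\tfrac1p(\rho^2+\sigma^2)^{\frac p2}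
\]
is continuous, even, and nondecreasing on $[0,\infty)$, because for $\rho>0$
\[
\Psi'(\rho)=\rho(\rho^2+\sigma^2)^{\frac{p-4}2}\big[(p-1)\rho^2+\sigma^2\big]>0 .
\]
With $\sigma=|\nabla_\theta U(0,\theta)|$ this gives $\Psi(U_\tau)\le\Psi(w_\tau)$ at $(0,\theta)$. Insert this in \eqref{eq:PhiU}:
\[
\Phi(T)\le F(0)+\int_S\Big[a|\nabla U|^{p-1}U+\frac{\Lambda k-\kappa}{q+1}U^{q+1}\Big]_{\tau=0}d\theta .
\]
By Young's inequality $|\nabla U|^{p-1}U=s|\nabla U|^{p-1}(U/s)\le s(|\nabla U|^p+s^{-p}U^p)$, and $\Lambda k-\kappa=\Lambda k(1-e^{-(p+\alpha)s})\le k_1(p+\alpha)s\Lambda$. Hence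
\begin{equation}\label{eq:slope}
\Phi(T)\le F(0)+Cs\int_SG(0,\theta)\,d\theta .
\end{equation}

\subsection{Transport of the flux}

Apply Lemma~\ref{lem:ut} on $I=(-s,0)$ with $\omega\equiv1$ and $f=\kappa w^q-\beta$. Since $\kappa$ does not depend on $\tau$, $\iint\xi\kappa w^qw_\tau=-\frac1{q+1}\iint\xi'\kappa w^{q+1}$, and the lemma reads $\int\xi'F\,d\tau=-\iint\xi\beta w_\tau$. So the distributional derivative of the continuous function $F$ is the bounded function $\int_S\beta w_\tau\,d\theta$, and $F$ is its primitive on $[-s,0]$. As $|\beta w_\tau|\le2(N-p)|\nabla w|^p$,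
\[
F(0)\le F(\tau)+2(N-p)\iint|\nabla w|^p\qquad\text{for }\tau\in[-s,0].
\]
Let $D_\rho=(-s,\rho)\times S$ and
\[
\mathcal E(\rho)=\iint_{D_\rho}\big(|\nabla w|^p+\kappa w^{q+1}\big).
\]
Since $F(\tau)\le\int_S(|\nabla w|^p+\kappa w^{q+1})\,d\theta$, averaging over $\tau\in(-s,-\frac s2)$ gives
\begin{equation}\label{eq:transport}
F(0)\le\frac2s\,\mathcal E\big(-\tfrac s2\big)+2(N-p)\iint|\nabla w|^p .
\end{equation}

The last integral is an error of the permitted size. Indeed $\varphi=\zeta z$ is allowed in Lemma~\ref{lem:w}(iii), and $w\le z$, $|\nabla(\zeta z)|\le|\nabla z|+z/s$. Therefore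
\[
\tfrac1p\iint|\nabla w|^p\le\iint\Big(\frac\kappa{q+1}z^{q+1}+\tfrac1p|\nabla(\zeta z)|^p\Big)\le C\iint\big(\Lambda z^{q+1}+|\nabla z|^p+s^{-p}z^p\big).
\]
At almost every point of $D$ the pair $(z,\nabla z)$ equals $(u_1,\nabla u_1)$ or $(u_2,\nabla u_2)$, so the last integrand is at most $G(\tau,\theta)+G(-\tau,\theta)$. Thus
\begin{equation}\label{eq:total}
\iint|\nabla w|^p\le C\int_{-s}^s\!\int_SG\,d\theta\,d\tau .
\end{equation}

\subsection{The energy far from the sphere}\label{sub:far}

In \eqref{eq:transport} the energy $\mathcal E(-\frac s2)$ is divided by $s$, so a bound of the size \eqref{eq:total} is not enough. We need a bound in which $U$ does not appear.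

\begin{lemma}\label{lem:far}
$\mathcal E(-\frac s2)\le C\,s\,Ms^{-K}$.
\end{lemma}

\begin{proof}
Let $-\frac s2\le\rho_1<\rho_2\le-\frac s4$ and $d=\rho_2-\rho_1\le1$. Let $\vartheta=\vartheta(\tau)$ be $0$ for $\tau\le\rho_1$, $1$ for $\tau\ge\rho_2$ and linear in between, and let $\eta=1-\vartheta$. Minimality bounds the potential part of $\mathcal E$, the equation bounds the gradient part by the potential part, and an iteration removes the loss in the domain.

\emph{Potential part.} The function $w-\vartheta w=\eta w$ is Lipschitz and vanishes on $\partial D$, since $w=0$ at $\tau=-s$ and $\eta=0$ near $\tau=0$. So $\vartheta w\in\mathcal K$, and $0\le\vartheta w\le z$. Let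
\[
R=\iint_{D_{\rho_2}}\big(d^{-1}|\nabla w|^{p-1}w+d^{-p}w^p\big).
\]
Write $\nabla(\vartheta w)=X+Y$ with $X=\vartheta\nabla w$ and $Y=w\nabla\vartheta$; then $|Y|\le w/d$, and $Y=0$ for $\tau>\rho_2$. By Lemma~\ref{lem:w}(iii) and \eqref{eq:expand},
\[
0\le J_0(\vartheta w)-J_0(w)\le-\tfrac1p\iint(1-\vartheta^p)|\nabla w|^p+\tfrac1{q+1}\iint(1-\vartheta^{q+1})\kappa w^{q+1}+CR .
\]
Testing \eqref{eq:w} with the Lipschitz function $(1-\vartheta^p)w$, which vanishes on $\partial D$, gives
\[
\iint(1-\vartheta^p)|\nabla w|^p=\iint(1-\vartheta^p)(\kappa w^{q+1}-\beta w)+p\iint\vartheta^{p-1}w\,A(\nabla w)\cdot\nabla\vartheta .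
\]
Insert this in the previous inequality. The last integral is at most $R$ in absolute value. The term with $\beta$ vanishes for $\tau\ge\rho_2$ and satisfies $\beta w\le2(N-p)|\nabla w|^{p-1}w\le2(N-p)d^{-1}|\nabla w|^{p-1}w$, so it is at most $CR$. We obtain
\[
\iint m(\vartheta)\,\kappa w^{q+1}\le CR,\qquad m(\vartheta)=\frac{1-\vartheta^p}p-\frac{1-\vartheta^{q+1}}{q+1}=\int_\vartheta^1(\rho^{p-1}-\rho^q)\,d\rho .
\]
Because $q>p-1$, we have $m\ge0$ on $[0,1]$ and $m(0)=\frac1p-\frac1{q+1}>0$. As $\vartheta=0$ on $D_{\rho_1}$, it follows that $\iint_{D_{\rho_1}}\kappa w^{q+1}\le C_4R$.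

Let $\varepsilon>0$, and let $C_\varepsilon,C'_\varepsilon$ denote constants that depend also on $\varepsilon$. By Young's inequality $C_4(d^{-1}|\nabla w|^{p-1}w+d^{-p}w^p)\le\varepsilon|\nabla w|^p+C_\varepsilon d^{-p}w^p$. By Lemma~\ref{lem:absorb} with $\varepsilon k_*/C_\varepsilon$ in place of $\varepsilon$, and by $k_*\Lambda\le\kappa$, we have $C_\varepsilon d^{-p}w^p\le\varepsilon\kappa w^{q+1}+C'_\varepsilon Md^{-K}$. The measure of $D_{\rho_2}$ is at most $|S|s$. Hence
\begin{equation}\label{eq:fara}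
\iint_{D_{\rho_1}}\kappa w^{q+1}\le\varepsilon\,\mathcal E(\rho_2)+C'_\varepsilon|S|\,sMd^{-K}.
\end{equation}

\emph{Gradient part.} Test \eqref{eq:w} with $\eta^pw$, which is Lipschitz and vanishes on $\partial D$, and drop the term $-\beta\eta^pw\le0$:
\[
\iint\eta^p|\nabla w|^p\le\iint_{D_{\rho_2}}\kappa w^{q+1}+p\iint_{D_{\rho_2}}(\eta|\nabla w|)^{p-1}d^{-1}w .
\]
Use $p(\eta|\nabla w|)^{p-1}d^{-1}w\le\frac12\eta^p|\nabla w|^p+Cd^{-p}w^p$, absorb the first term, and bound the second by Lemma~\ref{lem:absorb} with $\varepsilon=1$. Since $\eta=1$ on $D_{\rho_1}$,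
\begin{equation}\label{eq:farb}
\iint_{D_{\rho_1}}|\nabla w|^p\le C_5\iint_{D_{\rho_2}}\kappa w^{q+1}+C\,sMd^{-K}.
\end{equation}

\emph{Iteration.} Let $\bar\rho=\frac12(\rho_1+\rho_2)$. Apply \eqref{eq:farb} to the pair $(\rho_1,\bar\rho)$ and then \eqref{eq:fara} to the pair $(\bar\rho,\rho_2)$:
\[
\mathcal E(\rho_1)\le(C_5+1)\iint_{D_{\bar\rho}}\kappa w^{q+1}+CsM\big(\tfrac d2\big)^{-K}\le(C_5+1)\varepsilon\,\mathcal E(\rho_2)+\big(C+(C_5+1)C'_\varepsilon|S|\big)sM\big(\tfrac d2\big)^{-K}.
\]
With $\varepsilon=\frac1{2(C_5+1)}$ this is $\mathcal E(\rho_1)\le\frac12\mathcal E(\rho_2)+CsM(\rho_2-\rho_1)^{-K}$ for all $-\frac s2\le\rho_1<\rho_2\le-\frac s4$. The function $\mathcal E$ is bounded because $w\in C^1(\overline D)$. Lemma~\ref{lem:iterate} with $r=-\frac s2$, $h=\frac s4$ and $B=CsM$ gives the claim.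
\end{proof}

By \eqref{eq:transport}, Lemma~\ref{lem:far} and \eqref{eq:total}, $F(0)\le CMs^{-K}+C\int_{-s}^s\int_SG\,d\theta\,d\tau$. Together with \eqref{eq:slope} this is \eqref{eq:goal}, and Proposition~\ref{prop:flux} is proved.

\section{Radial solutions at and above the critical exponent}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $p-1<q<q_S(p,\alpha)$, nonexistence in both classes follows from Theorem~\ref{thm:general} with $k\equiv1$. Let $q\ge q_S(p,\alpha)$, so that $c\le0$. We construct a radial solution with $u(0)=1$ and use the Pohozaev identity, now with the opposite sign of $c$, to show that it never vanishes.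

\emph{Solution near the origin.} Integrating the radial equation $(r^{N-1}|u'|^{p-1})'=r^{N-1+\alpha}u^q$, $u'\le0$, twice leads to the fixed point problem $u=\mathcal Tu$, where
\[
\mathcal Tu(r)=1-\int_0^r\Big(\rho^{1-N}\int_0^\rho\tau^{N-1+\alpha}u(\tau)^q\,d\tau\Big)^{\frac1{p-1}}d\rho .
\]
Let $X$ be the closed convex set of continuous functions $[0,r_0]\to[\frac12,1]$. For $u\in X$ the outer integrand is at most
\[
j(\rho)=(N+\alpha)^{-\frac1{p-1}}\rho^{\frac{1+\alpha}{p-1}},
\]
and $j$ is integrable at $0$ because $\frac{1+\alpha}{p-1}>-1$, which is the condition $\alpha>-p$. Choose $r_0$ with $\int_0^{r_0}j\le\frac12$. Then $\mathcal T$ maps $X$ into $X$. The image is equicontinuous, since $|\mathcal Tu(r)-\mathcal Tu(r')|\le|\int_{r'}^rj|$, hence relatively compact by the Arzel\`a--Ascoli theorem. If $u_n\to u$ uniformly, the outer integrands converge pointwise and are dominated by $j$, so $\mathcal Tu_n\to\mathcal Tu$ uniformly. By Schauder's theorem (a continuous map of a closed convex subset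 of a Banach space into a compact subset of itself has a fixed point), $\mathcal T$ has a fixed point $u$.

\emph{Continuation.} Put $v(r)=\int_0^r\tau^{N-1+\alpha}u^q\,d\tau$. On $(0,r_0]$ the pair $(u,v)$ solves
\[
u'=-(r^{1-N}v)^{\frac1{p-1}},\qquad v'=r^{N-1+\alpha}u^q ,
\]
whose right side is locally Lipschitz in the region $r,u,v>0$. Continue the solution in this region to a maximal interval $(0,R_0)$. There $u$ decreases, $0<u\le1$, and $v$ increases and is bounded on bounded intervals. In particular $|u'|\le j$. If $R_0<\infty$, then $u$ and $v$ have limits at $R_0$ with $v(R_0)>0$; maximality forces $u(R_0)=0$, and $u'$ has the limit $u'(R_0)=-(R_0^{1-N}v(R_0))^{1/(p-1)}<0$.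

\emph{Positivity.} Suppose $R_0<\infty$. In the variable $t=\ln r$ we have $u_t=ru'$, $e^{(N-p)t}|u_t|^{p-2}u_t=-v$ and $v_t=e^{(N+\alpha)t}u^q$. Integration by parts in $t$ gives \eqref{eq:cyl} with $k\equiv1$ on $(-\infty,\ln R_0)\times S$, first for smooth test functions and then by density. By Lemma~\ref{lem:Phiprime}, $\Phi'=cE'\le 0$ on $(-\infty,\ln R_0)$. For a radial function,
\[
\frac{\Phi}{|S|}=r^{N-p}\Big(\big(1-\tfrac1p\big)|ru'|^p+a|ru'|^{p-2}(ru')u\Big)+\frac{r^{N+\alpha}u^{q+1}}{q+1}.
\]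
As $r\to0$ this tends to $0$, because $|ru'|\le rj(r)=O(r^{(p+\alpha)/(p-1)})\to0$, $u\le1$, $p<N$ and $N+\alpha>0$. Hence $\Phi\le0$ on $(-\infty,\ln R_0)$. As $r\to R_0$, however, $\Phi$ tends to $(1-\frac1p)|S|R_0^N|u'(R_0)|^p>0$. This contradiction shows that $R_0=\infty$, so $u>0$ on $[0,\infty)$.

\emph{The origin.} Regard $u$ as a function on $\mathbb R^N$; it is continuous, bounded, and $C^1$ away from $0$. We have $|\nabla_xu|^p\le j(|x|)^p$ and $\frac{p(1+\alpha)}{p-1}>-p>-N$, so $|\nabla_xu|^p$ is locally integrable. Integrating $u\,\partial_i\varphi$ by parts on $\{|x|>\varepsilon\}$ gives a boundary term $O(\varepsilon^{N-1})\to0$, so $u\in W^{1,p}_{loc}(\mathbb R^N)\cap L^\infty_{loc}(\mathbb R^N)$. Integrating the equation against $\varphi\in C_c^\infty(\mathbb R^N)$ on $\{|x|>\varepsilon\}$ gives a boundary term bounded by $|S|\max|\varphi|\,\varepsilon^{N-1}|u'(\varepsilon)|^{p-1}=|S|\max|\varphi|\,v(\varepsilon)\to0$, so \eqref{eq:weak} holds. If $\alpha\ge0$, then $|u'(r)|\le j(r)\to0$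 as $r\to0$. Thus $u$ is differentiable at $0$ with gradient $0$, the gradient is continuous there, and $u$ is a positive $C^1$ solution.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DiBenedetto}
DiBenedetto, 1983.

\bibitem{Lieberman}
Lieberman, Nonlinear Anal.\ 12 (1988), 1203--1219.

\bibitem{source}
\emph{Solutions of homogeneous fractional $p$-Kirchhoff equations in $\mathbb R^N$},
\texttt{http://mat76.mat.uni-miskolc.hu/mnotes/download\_article/2869.pdf}.

\bibitem{Tolksdorf}
Tolksdorf, 1984.

\end{thebibliography}
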